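\title{Three commuting contractions on $\mathbb{C}^3$ have a unitary dilation}

\begin{abstract}
Choi and Davidson gave four commuting contractive $3\times3$ matrices that satisfy the scalar-valued von Neumann inequality but not the matrix-valued one. We show that three $3\times3$ matrices cannot do this: any three commuting contractions on $\mathbb C^3$ have a unitary dilation. The proof lifts two of the operators to $2\times2$ unitary-valued functions on the circle, each depending on one free unimodular parameter, and chooses the parameters so that the two functions commute. We also show that every $n$-tuple of commuting contractions on $\mathbb C^d$ has a unitary dilation if and only if $n\le2$, or $d\le2$, or $n=d=3$.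
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb D$ be the open unit disc and $\mathbb T=\partial\mathbb D$. Let $T=(T_1,\dots,T_n)$ be a tuple of commuting contractions on a finite-dimensional Hilbert space $H$; for $H=\mathbb C^d$ these are commuting $d\times d$ matrices of operator norm at most $1$. There are three ways to say that $T$ behaves no worse than the coordinate functions on the polydisc $\mathbb D^n$.
\begin{itemize}
\item $T$ satisfies the \emph{scalar-valued von Neumann inequality} if $\|p(T)\|\le\sup_{z\in\mathbb D^n}|p(z)|$ for every polynomial $p\in\mathbb C[z_1,\dots,z_n]$.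
\item $T$ satisfies the \emph{matrix-valued von Neumann inequality} if $\|P(T)\|\le\sup_{z\in\mathbb D^n}\|P(z)\|$ for every $k\ge1$ and every $k\times k$ matrix $P=(p_{ab})$ of polynomials, where $P(T)=(p_{ab}(T))$ acts on $H^k$.
\item $T$ has a \emph{unitary dilation}, or \emph{dilates}, if there are commuting unitaries $U_1,\dots,U_n$ on a Hilbert space $K\supset H$ with $p(T)=P_H\,p(U)|_H$ for every polynomial $p$. Here $P_H$ is the orthogonal projection onto $H$. We then say that $U$ dilates $T$.
\end{itemize}
The scalar inequality is the case $k=1$ of the matrix inequality. A dilation gives the matrix inequality, because $P(T)$ is then a compression of $P(U)$, and $\|P(U)\|\le\sup_{\mathbb T^n}\|P\|$ by the spectral theorem. We use three known results without proof.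
\begin{itemize}
\item[(K1)] A tuple of commuting contractions dilates if and only if it satisfies the matrix-valued von Neumann inequality.
\item[(K2)] (Sz.-Nagy) A contraction has a unitary dilation.
\item[(K3)] (And\^o) Two commuting contractions have a commuting unitary dilation.
\end{itemize}
Thus for $n\le2$ all three properties always hold. For larger $n$ the two inequalities can differ: Choi and Davidson gave four commuting contractive $3\times3$ matrices that fail the matrix-valued inequality, and so have no unitary dilation, but satisfy the scalar-valued inequality. The following question comes from \cite{TFM}.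

\medskip
\noindent\emph{Are there three commuting contractive $3\times3$ matrices that fail the matrix-valued von Neumann inequality and satisfy the scalar-valued one?}
\medskip

Comparison with nearby cases does not decide this. With one operator fewer or one dimension fewer every tuple dilates, while with one operator more or one dimension more there are tuples that do not (Theorem~\ref{thm:sharp}). A count in the simplest family suggests the answer. Let $T_j$ send a unit vector $f_0\in\mathbb C^3$ to a unit vector $y_j\perp f_0$ and annihilate the plane $f_0^\perp$. A dilation must satisfy $U_jf_0=y_j$, and then the spectral theorem forces every linear relation among the $y_j$ to hold among points $t_j\in\mathbb T$. Three unit vectors spanning a plane satisfy one relation $a_1y_1+a_2y_2+a_3y_3=0$; each $|a_j|$ is at most the sum of the other two, so the $|a_j|$ are the sides of a triangle and $a_1t_1+a_2t_2+a_3t_3=0$ has a solution in $\mathbb T^3$. Four vectors satisfy two relations, and these can be incompatible. One would therefore guess that three matrices leave no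 room for an example, and this is so.

\begin{theorem}\label{thm:main}
Any three commuting contractions on $\mathbb C^3$ have a unitary dilation.
\end{theorem}

Hence every commuting contractive triple of $3\times3$ matrices satisfies the matrix-valued von Neumann inequality. The first requirement in the question can never be met, and the answer is negative. The second theorem shows that Theorem~\ref{thm:main} is optimal in both parameters: four is the least number of commuting $3\times3$ contractions without a unitary dilation, and three commuting contractions without a unitary dilation need matrices of size at least $4\times4$.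

\begin{theorem}\label{thm:sharp}
Let $n,d\ge1$. Every $n$-tuple of commuting contractions on $\mathbb C^d$ has a unitary dilation if and only if $n\le2$, or $d\le2$, or $n=d=3$.
\end{theorem}

\medskip
\noindent\textbf{Conventions.} Inner products are linear in the first variable. For vectors $a,b$, the operator $ab^*$ is $h\mapsto\langle h,b\rangle a$, so that $\operatorname{Tr}(R\,ab^*)=\langle Ra,b\rangle$. The identity operator is written $1$, and $\sigma(S)$ is the spectrum of $S$. Let $m$ be normalized Lebesgue measure on $\mathbb T$. For a finite-dimensional Hilbert space $\mathcal D$, each $f\in L^2(\mathbb T;\mathcal D)$ has an orthogonal expansion $f=\sum_{k\in\mathbb Z}\zeta^kf_k$ with $f_k=\int\bar\zeta^{\,k}f\,dm$; the \emph{frequencies} of $f$ are the $k$ with $f_k\ne0$. To show that $T$ dilates it suffices to find commuting unitaries $U_j$ on some $K$ and an isometry $J\colon H\to K$ with $J^*p(U)J=p(T)$ for all monomials $p$; one then identifies $H$ with $JH$.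

\section{Three versus four in a model family}\label{sec:model}

The whole proof of Theorem~\ref{thm:main} is visible in the family just described. It rests on a criterion for $2\times2$ matrices to commute, which we use three times in the paper.

\begin{lemma}\label{lem:plane}
Let $X,X'$ be traceless Hermitian operators on a two-dimensional Hilbert space, linearly independent over $\mathbb R$. There is a Hermitian operator $N$ such that every operator $\Theta$ with $\operatorname{Tr}(\Theta X)=\operatorname{Tr}(\Theta X')=0$ lies in $\operatorname{span}_{\mathbb C}\{1,N\}$. In particular every such $\Theta$ is normal, and any two of them commute.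
\end{lemma}

\begin{proof}
If $zX+z'X'=0$ with $z,z'\in\mathbb C$, taking adjoints gives $\bar zX+\bar z'X'=0$; adding and subtracting, we get two real relations, so $z=z'=0$. Thus $X,X'$ span a complex plane in the three-dimensional space $\mathfrak{sl}_2$ of traceless operators. The bilinear form $\operatorname{Tr}(YZ)$ is nondegenerate on $\mathfrak{sl}_2$, since $\operatorname{Tr}(YY^*)>0$ for $Y\ne0$. Hence the $Y\in\mathfrak{sl}_2$ with $\operatorname{Tr}(YX)=\operatorname{Tr}(YX')=0$ form a complex line. The line is closed under adjoints, because $\operatorname{Tr}(Y^*X)=\overline{\operatorname{Tr}(XY)}$. If $Y$ spans it, one of $Y+Y^*$ and $i(Y-Y^*)$ is a nonzero Hermitian element $N$. Finally, since $X,X'$ are traceless, the traceless part $\Theta-\frac12\operatorname{Tr}\Theta$ of $\Theta$ lies on the line.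
\end{proof}

Let $f_0\in\mathbb C^3$ be a unit vector, let $y_1,\dots,y_n$ be unit vectors in the plane $f_0^\perp$, and put $T_j=y_jf_0^*$. Then $\|T_j\|=1$ and $T_iT_j=\langle y_j,f_0\rangle y_if_0^*=0$, so the $T_j$ are commuting contractions. We call $T$ a \emph{model tuple}, and we fix an orthonormal basis $f_1=y_1$, $f_2$ of $f_0^\perp$.

\begin{proposition}\label{prop:model3}
Every model triple dilates.
\end{proposition}

\begin{proof}
\emph{Reduction to $2\times2$ unitaries.} Suppose $B_1=1,B_2,B_3$ are commuting unitaries on $f_0^\perp$ with $B_jf_1=y_j$. Let $U_j$ be multiplication by $\zeta B_j$ on $L^2(\mathbb T;f_0^\perp)$, and define the isometry $J$ by $Jf_0=\bar\zeta f_1$, $Jf_1=f_1$, $Jf_2=f_2$. Then $U_jJf_0=y_j=JT_jf_0$. The functions $U_jJf_1$ and $U_jJf_2$ have frequency $1$, so they are orthogonal to the range of $J$, in agreement with $T_jf_1=T_jf_2=0$. A product of two or more $U_j$ maps the range of $J$ to frequencies $\ge1$, in agreement with $T_iT_j=0$. So $T$ dilates.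

\emph{A circle of choices.} The unitary matrices with first column $y=(p,q)$ are
\[
B_\omega=\begin{pmatrix}p&-\omega\bar q\\ q&\omega\bar p\end{pmatrix},\qquad\omega\in\mathbb T .
\]
For a traceless Hermitian matrix $X=\begin{pmatrix}a&b\\ \bar b&-a\end{pmatrix}$ we get
\begin{equation}\label{eq:modeltrace}
\operatorname{Tr}(B_\omega X)=\kappa-\omega\bar\kappa,\qquad\kappa=ap+bq .
\end{equation}
This has two consequences. First, for $X=yy^*-f_1f_1^*$ we have $a=-|q|^2$ and $b=p\bar q$, so $\kappa=0$: the relation $\operatorname{Tr}(B_\omega X)=0$ holds for \emph{every} $\omega$. Second, for an arbitrary $X$ it holds for \emph{some} $\omega$, namely $\omega=\kappa/\bar\kappa$ if $\kappa\ne0$.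

\emph{Making $B_2$ and $B_3$ commute.} Put $X_j=y_jy_j^*-f_1f_1^*$. If $X_j=0$ for $j=2$ or $3$, then $y_j=pf_1$ with $|p|=1$, and the scalar $B_j=p$ commutes with any choice of the other unitary. If $X_2,X_3$ are linearly independent, choose the parameter of $B_2$ so that $\operatorname{Tr}(B_2X_3)=0$, and that of $B_3$ so that $\operatorname{Tr}(B_3X_2)=0$. Then both $B_j$ are trace-orthogonal to $X_2$ and $X_3$, and they commute by Lemma~\ref{lem:plane}. If $X_2,X_3$ are nonzero and proportional, take any traceless Hermitian $X'$ independent of $X_2$, choose both parameters so that $\operatorname{Tr}(B_jX')=0$, and apply the lemma to $X_2,X'$.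
\end{proof}

For example, let $y_2=f_2$ and $y_3=(f_1+f_2)/\sqrt2$. Then $X_2=\begin{pmatrix}-1&0\\0&1\end{pmatrix}$ and $X_3=\frac12\begin{pmatrix}-1&1\\1&1\end{pmatrix}$. In both uses of \eqref{eq:modeltrace} the number $\kappa$ is real and nonzero, so $\omega=1$, and we obtain $B_2=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ and $B_3=(1+B_2)/\sqrt2$. Now add $y_4=(f_1+if_2)/\sqrt2$. The matrix $X_4=\frac12\begin{pmatrix}-1&-i\\ i&1\end{pmatrix}$ is independent of $X_2,X_3$, so no plane contains all three and Lemma~\ref{lem:plane} is of no use. In fact there is no dilation of any kind; this is an example of Choi--Davidson type. The proof uses the following observation, needed again in Section~\ref{sec:sharp}: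
\begin{equation}\label{eq:rigid}
\text{if $U$ dilates $T$ and $\|T_jh\|=\|h\|$, then $U_jh=T_jh$,}
\end{equation}
because $P_HU_jh=T_jh$ already has the full norm $\|U_jh\|=\|h\|$.

\begin{proposition}\label{prop:model4}
The model tuple with $y_1=f_1$, $y_2=f_2$, $y_3=(f_1+f_2)/\sqrt2$, $y_4=(f_1+if_2)/\sqrt2$ does not dilate.
\end{proposition}

\begin{proof}
Suppose $U$ dilates $T$. By \eqref{eq:rigid}, $U_jf_0=y_j$, so the operators $\sqrt2U_3-U_1-U_2$ and $\sqrt2U_4-U_1-iU_2$ annihilate $f_0$. By the spectral theorem there is a probability measure $\mu$ on $\mathbb T^4$ with $\|p(U)f_0\|^2=\int|p|^2\,d\mu$ for all polynomials $p$. Hence $\sqrt2t_3=t_1+t_2$ and $\sqrt2t_4=t_1+it_2$ for $\mu$-almost every $t$. At such a point $|t_1+t_2|^2=2=|t_1+it_2|^2$. With $s=t_2\bar t_1\in\mathbb T$ this reads $\operatorname{Re}s=0$ and $\operatorname{Re}(is)=0$, so $s=0$, a contradiction.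
\end{proof}

The general proof follows that of Proposition~\ref{prop:model3}. The functions $\zeta B_j$ become unitary-valued rational functions $\Theta_j(\zeta)$ (Section~\ref{sec:lift}). After a reduction to generic triples (Section~\ref{sec:generic}) these are $2\times2$, there is again a circle of choices for each, and one trace relation comes for free (Section~\ref{sec:circle}). The new difficulty is the second relation, which must hold at every $\zeta\in\mathbb T$ although only one parameter $\omega$ is available; it is resolved in Section~\ref{sec:second}. Section~\ref{sec:end} treats the analogues of the three cases above.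

\section{Lifting to unitary-valued functions}\label{sec:lift}

We first record three operations that preserve dilatability. Parts (a) and (b) are the only places in the proofs where the converse direction of (K1) is used.

\begin{lemma}\label{lem:perm}
\begin{enumerate}
\item[(a)] A limit of dilating $n$-tuples on a fixed $\mathbb C^d$ dilates.
\item[(b)] If $(S_j)$ dilates and $0\le\rho_j\le1$, then $(\rho_jS_j)$ dilates.
\item[(c)] Suppose $U$ dilates $S$, and $g_1,\dots,g_r$ are analytic near $\overline{\mathbb D}$ and unimodular on $\mathbb T$. Then for any indices $j_1,\dots,j_r$ the operators $g_i(U_{j_i})$ are commuting unitaries that dilate $(g_i(S_{j_i}))_{i}$.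
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For fixed $P$ the map $S\mapsto\|P(S)\|$ is continuous, so the matrix inequality passes to limits; apply (K1). (b) Apply the matrix inequality for $S$ to $P(\rho_1z_1,\dots,\rho_nz_n)$, whose supremum over $\mathbb D^n$ is at most that of $P$; then use (K1). (c) The Taylor coefficients of $g_i$ are absolutely summable, so the Taylor polynomials of $g_i$ evaluated at any contraction converge in norm to $g_i$ of that contraction. The dilation identity for products of Taylor polynomials passes to the limit. The $g_i(U_{j_i})$ commute, and they are unitary since $|g_i|=1$ on $\mathbb T$.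
\end{proof}

Now let $S_1,\dots,S_n$ be commuting contractions on a finite-dimensional space $H$ with $\sigma(S_1)\subset\mathbb D$. The \emph{defect operator} of $S_j$ is $D_j=(1-S_j^*S_j)^{1/2}$, so that $\|D_jh\|^2=\|h\|^2-\|S_jh\|^2$, and the \emph{defect space} is $\mathcal D_j=\operatorname{ran}D_j=(\ker D_j)^\perp$. We dilate $S_1$ by multiplication by $\zeta$ on $L^2(\mathbb T;\mathcal D_1)$ and look for dilations of the other $S_j$ among multiplications by unitary-valued functions. These commute with multiplication by $\zeta$, so the only remaining issue is whether they commute with each other.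

The functions come from computing the loss of norm under $S_1S_j=S_jS_1$ in two ways: for $j\ge2$,
\[
\|D_1h\|^2+\|D_jS_1h\|^2=\|h\|^2-\|S_1S_jh\|^2=\|D_1S_jh\|^2+\|D_jh\|^2 .
\]
Therefore
\[
V_j\colon(D_1h,\,D_jS_1h)\longmapsto(D_1S_jh,\,D_jh)\qquad(h\in H)
\]
is a well-defined linear isometry between two subspaces of $\mathcal D_1\oplus\mathcal D_j$. They have equal dimension, so $V_j$ extends to a unitary on $\mathcal D_1\oplus\mathcal D_j$. For $\zeta\in\mathbb T$ put
\[
\Gamma_\zeta=(1-\zeta S_1^*)^{-1}D_1|_{\mathcal D_1}\colon\mathcal D_1\to H,\qquad\text{so that}\qquad\Gamma_\zeta^*=D_1(1-\bar\zeta S_1)^{-1}.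
\]

\begin{proposition}\label{prop:lift}
For each $j\ge2$ let $W=\begin{pmatrix}A&B\\C&M\end{pmatrix}$ be a unitary on $\mathcal D_1\oplus\mathcal D_j$ extending $V_j$.
\begin{enumerate}
\item[(a)] The block $M$ has spectral radius less than $1$.
\item[(b)] The function $\Theta_j(\zeta)=A+\zeta B(1-\zeta M)^{-1}C$ is rational and analytic near $\overline{\mathbb D}$. For $u\in\mathcal D_1$, $\zeta\in\overline{\mathbb D}$ and $b=(1-\zeta M)^{-1}Cu$,
\begin{equation}\label{eq:transfer}
W(u,\zeta b)=(\Theta_j(\zeta)u,\,b),
\end{equation}
and $\Theta_j(\zeta)$ is unitary on $\mathcal D_1$ for $\zeta\in\mathbb T$.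
\item[(c)] Let $(Jh)(\zeta)=\Gamma_\zeta^*h$, let $U_1$ be multiplication by $\zeta$ and $U_j$ multiplication by $\Theta_j$ on $L^2(\mathbb T;\mathcal D_1)$. Then $J$ is an isometry and $J^*U_{i_1}\cdots U_{i_r}J=S_{i_1}\cdots S_{i_r}$ for all indices $i_1,\dots,i_r$. In particular
\begin{equation}\label{eq:moment}
\int\zeta^k\,\Gamma_\zeta\Theta_j(\zeta)\Gamma_\zeta^*\,dm=S_1^kS_j\qquad(k\ge0).
\end{equation}
\item[(d)] If, for some choice of the extensions, $\Theta_2,\dots,\Theta_n$ commute pointwise on $\mathbb T$, then $(S_1,\dots,S_n)$ dilates. This is automatic if $\operatorname{rank}D_1\le1$.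
\end{enumerate}
\end{proposition}

\begin{proof}
(a) $M$ is a contraction. Suppose $Mb=\lambda b$ with $|\lambda|=\|b\|=1$. From $\|Bb\|^2+\|Mb\|^2=\|W(0,b)\|^2=1$ we get $Bb=0$, so $W(0,b)=\lambda(0,b)$ and $W^*(0,b)=\bar\lambda(0,b)$. For every $h\in H$,
\[
\langle D_jh,b\rangle=\langle W(D_1h,D_jS_1h),(0,b)\rangle=\lambda\langle D_jS_1h,b\rangle ,
\]
that is, $\langle(1-\lambda S_1)h,D_jb\rangle=0$. Since $\sigma(S_1)\subset\mathbb D$, the operator $1-\lambda S_1$ is invertible, so $D_jb=0$. But $b\in\mathcal D_j=(\ker D_j)^\perp$, so $b=0$, a contradiction.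

(b) The first claim follows from (a). We have $b=Cu+\zeta Mb$ and $\Theta_j(\zeta)u=Au+\zeta Bb$, which is \eqref{eq:transfer}. For $|\zeta|=1$, comparing norms in \eqref{eq:transfer} gives $\|\Theta_j(\zeta)u\|=\|u\|$.

(c) We have $Jh=\sum_{k\ge0}\bar\zeta^{\,k}D_1S_1^kh$. The sum $\sum_{k<N}\|D_1S_1^kh\|^2$ telescopes to $\|h\|^2-\|S_1^Nh\|^2$, and $S_1^N\to0$ because $\sigma(S_1)\subset\mathbb D$. So $J$ is isometric. Let $P_-$ be the projection onto the functions with frequencies $\le0$. We claim that
\begin{equation}\label{eq:intertwine}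
P_-U_iJ=JS_i\qquad(1\le i\le n).
\end{equation}
For $i=1$, multiplying $Jh$ by $\zeta$ and deleting the term $\zeta D_1h$ leaves $\sum_{k\ge0}\bar\zeta^{\,k}D_1S_1^{k+1}h=JS_1h$. For $i=j\ge2$, the fact that $W$ extends $V_j$ means
\[
D_1S_jh=AD_1h+BD_jS_1h,\qquad D_jh=CD_1h+MD_jS_1h .
\]
Iterating the second identity and using $M^N\to0$ gives $D_jh=\sum_{k\ge0}M^kCD_1S_1^kh$. Substituting this, with $S_1h$ in place of $h$, into the first gives $D_1S_jh=\sum_{k\ge0}\Theta_j^{[k]}D_1S_1^kh$, where $\Theta_j^{[0]}=A$ and $\Theta_j^{[k]}=BM^{k-1}C$ are the Taylor coefficients of $\Theta_j$. For $l\ge0$ the coefficient of $\bar\zeta^{\,l}$ in $\Theta_jJh$ is $\sum_k\Theta_j^{[k]}D_1S_1^{k+l}h=D_1S_jS_1^lh=D_1S_1^lS_jh$, which is the coefficient of $\bar\zeta^{\,l}$ in $JS_jh$. This proves \eqref{eq:intertwine}.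

Each $U_i$ preserves the space of functions with frequencies $\ge1$, so $P_-U_i=P_-U_iP_-$. Also $J^*=J^*P_-$, since $P_-J=J$. Hence $J^*U_{i_1}\cdots U_{i_r}J=J^*(P_-U_{i_1})\cdots(P_-U_{i_r})J$, and $r$ applications of \eqref{eq:intertwine} from the right turn this into $J^*JS_{i_1}\cdots S_{i_r}$. Finally $J^*f=\int\Gamma_\zeta f(\zeta)\,dm$, so \eqref{eq:moment} is the identity $J^*U_1^kU_jJ=S_1^kS_j$.

(d) The $U_i$ are then commuting unitaries, and (c) applies. If $\operatorname{rank}D_1\le1$, the $\Theta_j$ are scalar functions.
\end{proof}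

The hypothesis $\sigma(S_1)\subset\mathbb D$ is what allows $\mathcal D_1$ to see all of $H$: for a unitary $S_1$ we would have $\mathcal D_1=0$.

\begin{example}\label{ex:model}
For a model tuple, $D_j=1-f_0f_0^*$ and $\mathcal D_j=f_0^\perp$ for all $j$. Taking $h=f_0,f_1,f_2$, we see that $V_j$ sends $(0,f_1)$ to $(y_j,0)$ and $(f_i,0)$ to $(0,f_i)$ for $i=1,2$. An extension sends $(0,f_2)$ to a unit vector orthogonal to these images, which lies in $\mathcal D_1\oplus0$. So $A=0$, $M=0$, $C=1$, the block $B$ is any unitary with $Bf_1=y_j$, and $\Theta_j(\zeta)=\zeta B$, as in Proposition~\ref{prop:model3}.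
\end{example}

\section{Reduction to generic triples}\label{sec:generic}

Proposition~\ref{prop:lift} needs $\sigma(S_1)\subset\mathbb D$, and the later steps need a three-dimensional commutative algebra that contains the $S_j$ and has a specific cyclic vector. By Lemma~\ref{lem:perm}(a) we may perturb the triple to arrange all this.

For a basis $\mathcal E=(e_1,\dots,e_d)$ of $\mathbb C^d$ let $\mathcal A_{\mathcal E}$ be the $d$-dimensional commutative algebra of operators diagonal in $\mathcal E$. We call $\mathcal E$ \emph{good} if $\langle e_a,e_b\rangle\ne0$ for all $a,b$. Goodness excludes unimodular eigenvalues.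

\begin{lemma}\label{lem:spec}
If $\mathcal E$ is good and $S\in\mathcal A_{\mathcal E}$ is a nonscalar contraction, then $\sigma(S)\subset\mathbb D$.
\end{lemma}

\begin{proof}
Suppose $Se_a=\lambda e_a$ with $|\lambda|=1$. Since $\|Se_a\|=\|e_a\|$ and $1-S^*S\ge0$, we have $S^*Se_a=e_a$, so $S^*e_a=\bar\lambda e_a$. As $S$ is nonscalar, $Se_b=\mu e_b$ with $\mu\ne\lambda$ for some $b$. Then $\mu\langle e_b,e_a\rangle=\langle e_b,S^*e_a\rangle=\lambda\langle e_b,e_a\rangle$, so $e_a\perp e_b$, contrary to goodness.
\end{proof}

\begin{lemma}\label{lem:dense}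
Let $d\le3$. Every commuting tuple on $\mathbb C^d$ is a limit of tuples each of which is contained in $\mathcal A_{\mathcal E}$ for some good basis $\mathcal E$.
\end{lemma}

\begin{proof}
We first approximate by simultaneously diagonalizable tuples. The space $\mathbb C^d$ is a direct sum of invariant subspaces, the joint generalized eigenspaces, on each of which every operator of the tuple is a scalar plus a nilpotent. So it suffices to approximate commuting nilpotents $N_1,\dots,N_n$, not all zero, on $\mathbb C^k$ with $k\in\{2,3\}$. All elements of $\operatorname{span}\{N_j\}$ are nilpotent, so they have rank at most $k-1$.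

Suppose some $N$ in the span has rank $k-1$; this always happens if $k=2$. Then $N$ is a single Jordan block and has a cyclic vector $v$. Write $N_jv=p_j(N)v$ with a polynomial $p_j$; since $N_j$ commutes with $N$, we get $N_j=p_j(N)$. Approximate $N$ by diagonalizable operators $N'$ and use the tuples $(p_j(N'))$.

It remains to treat $k=3$ when all elements of the span have rank at most $1$. Write a rank-one operator as $a\varphi\colon h\mapsto\varphi(h)a$. If $a\varphi$ and $b\psi$ are nonzero elements of the span, then $a\parallel b$ or $\varphi\parallel\psi$, since otherwise their sum has rank $2$. Hence either all $N_j=a\varphi_j$ with a common $a$, or all $N_j=a_j\varphi$ with a common $\varphi$. Indeed, if $a\nparallel b$ for some pair, then $\varphi\parallel\psi$, and a third element $c\chi$ with $\chi\nparallel\varphi$ would have both $c\parallel a$ and $c\parallel b$. In the first case $N_j^2=\varphi_j(a)N_j$ shows that $\varphi_j(a)=0$, so in a basis starting with $a$ we have $N_j=p_jE_{12}+q_jE_{13}$ with scalars $p_j,q_j$ and matrix units $E_{ab}$. Put $F_2=E_{12}+\varepsilon E_{22}$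 and $F_3=E_{13}+\varepsilon E_{33}$ with $\varepsilon\ne0$. Then $F_2F_3=F_3F_2=0$ and $F_i^2=\varepsilon F_i$, so $F_2,F_3$ are commuting multiples of idempotents and are simultaneously diagonalizable. The tuples $(p_jF_2+q_jF_3)$ converge to $(N_j)$ as $\varepsilon\to0$. In the second case the transposes $N_j^t$ fall under the first case, and we transpose the approximants back.

A simultaneously diagonalizable tuple has the form $(G\Lambda_jG^{-1})$, with $\Lambda_j$ diagonal and $G$ the invertible matrix whose columns form the basis. The bases that are not good lie in the zero set of $\prod_{a,b}|\langle e_a,e_b\rangle|^2$, a nonzero polynomial in the real and imaginary parts of the entries of $G$. Such a zero set has empty interior, so $G$ can be moved arbitrarily little to a good basis, keeping the $\Lambda_j$.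
\end{proof}

\begin{lemma}\label{lem:norm}
Let $d\le3$ and $n\ge1$. Suppose every $n$-tuple of operators of norm $1$ contained in some $\mathcal A_{\mathcal E}$ with $\mathcal E$ good dilates. Then every $n$-tuple of commuting contractions on $\mathbb C^d$ dilates.
\end{lemma}

\begin{proof}
Approximate the given tuple as in Lemma~\ref{lem:dense} and divide each approximating operator $S$ by $\max(1,\|S\|)$. These factors tend to $1$, so we obtain contractive approximants, and by Lemma~\ref{lem:perm}(a) it suffices to dilate them. Write $S_j=\|S_j\|\cdot(S_j/\|S_j\|)$ if $S_j\ne0$ and $S_j=0\cdot1$ otherwise, and apply Lemma~\ref{lem:perm}(b).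
\end{proof}

A vector $v$ is \emph{cyclic} for $\mathcal A=\mathcal A_{\mathcal E}$ if $\mathcal Av=\mathbb C^d$. This holds exactly when all $\mathcal E$-coordinates of $v$ are nonzero, and then $R\mapsto Rv$ is a bijection from $\mathcal A$ onto $\mathbb C^d$.

\begin{definition}\label{def:generic}
A triple $(S_1,S_2,S_3)$ of contractions on $H=\mathbb C^3$ is \emph{generic} if, for some basis $\mathcal E$,
\begin{enumerate}
\item[(G1)] $S_1,S_2,S_3\in\mathcal A:=\mathcal A_{\mathcal E}$;
\item[(G2)] $\sigma(S_j)\subset\mathbb D$ and $\operatorname{rank}D_j=2$ for $j=1,2,3$;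
\item[(G3)] $\ker D_1$ is spanned by a cyclic vector for $\mathcal A$.
\end{enumerate}
\end{definition}

Under (G2) let $x_j$ be a unit vector spanning $\ker D_j$, and put $y_j=S_jx_j$. Then
\begin{equation}\label{eq:xy}
\|y_j\|=1,\qquad S_j^*y_j=x_j,\qquad x_j,\,y_j\text{ are linearly independent};
\end{equation}
the last holds because $y_j\parallel x_j$ would give $S_j$ a unimodular eigenvalue.

\begin{proposition}\label{prop:generic}
If every generic triple dilates, then Theorem~\ref{thm:main} holds.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:norm} we may take $S_1,S_2,S_3\in\mathcal A_{\mathcal E}$ of norm $1$, with $\mathcal E$ good. If some $S_j$ is a scalar, it is unimodular; we dilate the other two by (K3) and use the same scalar on the dilation space. So let all $S_j$ be nonscalar. By Lemma~\ref{lem:spec}, $\sigma(S_j)\subset\mathbb D$. Since $\|S_j\|=1$, we have $\operatorname{rank}D_j\le2$. If $\operatorname{rank}D_j\le1$ for some $j$, we relabel so that $j=1$ and apply Proposition~\ref{prop:lift}(d). So we may assume (G1) and (G2).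

Suppose $x_1$ is not cyclic. It is not an eigenvector of $S_1$, so exactly two of its coordinates are nonzero, say the first two. Then $x_1,y_1\in H_0:=\operatorname{span}(e_1,e_2)$, and $H_0=\operatorname{span}(x_1,y_1)$ by \eqref{eq:xy}. We perturb the third eigenvalue of $S_1$. Let $R\in\mathcal A$ satisfy $Re_3=e_3$ and $R|_{H_0}=0$, and put $S_\varepsilon=S_1+\varepsilon R$.

We claim that $\|S_\varepsilon\|>1$ for $\varepsilon\ne0$. We have $S_\varepsilon x_1=y_1$, so $\|S_\varepsilon\|\le1$ would give $S_\varepsilon^*y_1=S_\varepsilon^*S_\varepsilon x_1=x_1=S_1^*y_1$, hence $R^*y_1=0$. Then $\langle y_1,e_3\rangle=\langle R^*y_1,e_3\rangle=0$, and $\langle x_1,e_3\rangle=\langle y_1,S_1e_3\rangle=0$ since $S_1e_3\parallel e_3$. So $e_3\perp H_0$, contrary to goodness.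

The largest eigenvalue of $S_1^*S_1$ is $1$ and is simple, since $\operatorname{rank}D_1=2$. Eigenvalues of Hermitian matrices depend continuously on the matrix, so for small $\varepsilon\ne0$ the largest eigenvalue of $S_\varepsilon^*S_\varepsilon$ is simple; let $x_\varepsilon$ be a unit eigenvector. Every limit point of $x_\varepsilon$ as $\varepsilon\to0$ is a unimodular multiple of $x_1$, so the first two coordinates of $x_\varepsilon$ are nonzero for small $\varepsilon$. The third is nonzero because $\|S_\varepsilon x_\varepsilon\|=\|S_\varepsilon\|>1$, whereas $S_\varepsilon|_{H_0}=S_1|_{H_0}$ is a contraction. Thus $S_\varepsilon/\|S_\varepsilon\|\in\mathcal A$ is a contraction whose defect operator has kernel $\mathbb Cx_\varepsilon$ with $x_\varepsilon$ cyclic. It is nonscalar for small $\varepsilon$, so its spectrum lies in $\mathbb D$ by Lemma~\ref{lem:spec}. The triples $(S_\varepsilon/\|S_\varepsilon\|,S_2,S_3)$ are generic and converge to $(S_1,S_2,S_3)$; apply Lemma~\ref{lem:perm}(a).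
\end{proof}

In Sections \ref{sec:circle}--\ref{sec:end}, $(S_1,S_2,S_3)$ is a fixed generic triple.

\section{The circle of lifts and the first trace relation}\label{sec:circle}

Fix $j\in\{2,3\}$. The domain of $V_j$ is an image of $H$, so it has dimension at most $3$, while $\dim(\mathcal D_1\oplus\mathcal D_j)=4$. Fix a unitary extension $W_1$ of $V_j$ and a unit vector $\nu$ orthogonal to the domain of $V_j$, and put
\[
W_\omega=W_1\bigl(1+(\omega-1)\nu\nu^*\bigr),\qquad\omega\in\mathbb T .
\]
The second factor is unitary, fixes $\nu^\perp$ pointwise and multiplies $\nu$ by $\omega$. So each $W_\omega$ is a unitary extension of $V_j$, and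
\begin{equation}\label{eq:detW}
\det W_\omega=\omega\det W_1 .
\end{equation}
Let $A,B,C,M$ be the blocks of $W_\omega$, which depend continuously on $\omega$; let $\Theta_\omega=\Theta^{(j)}_\omega$ be the function of Proposition~\ref{prop:lift}, and let $q_\omega(\zeta)=\det(1-\zeta M)$. By part (a) of that proposition the polynomial $q_\omega$ has no zero in $\overline{\mathbb D}$. Writing $(1-\zeta M)^{-1}$ by cofactors, we see that $\Theta_\omega(\zeta)$ is jointly continuous in $(\omega,\zeta)\in\mathbb T\times\mathbb T$.

To make $\Theta^{(2)}$ and $\Theta^{(3)}$ commute we must give them common eigenvectors, so we ask what constrains the eigenvectors of $\Theta_\omega(\zeta)$.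

\begin{lemma}\label{lem:eig}
Let $\omega,\zeta\in\mathbb T$, let $\Theta_\omega(\zeta)u=wu$ with $|w|=1$, and put $v=\Gamma_\zeta u$. Then $\langle v,x_j\rangle=w\langle v,y_j\rangle$.
\end{lemma}

\begin{proof}
By \eqref{eq:transfer}, $W_\omega(u,\zeta b)=(wu,b)$ for some $b\in\mathcal D_j$. Also $W_\omega(D_1h,D_jS_1h)=(D_1S_jh,D_jh)$. Since $W_\omega$ preserves inner products,
\[
\langle D_1h,u\rangle+\bar\zeta\langle D_jS_1h,b\rangle=\bar w\langle D_1S_jh,u\rangle+\langle D_jh,b\rangle\qquad(h\in H),
\]
that is, $(1-wS_j^*)D_1u=(1-\zeta S_1^*)D_jb$. Apply $(1-\zeta S_1^*)^{-1}$, which commutes with $S_j^*$, to get $(1-wS_j^*)v=D_jb$. This vector is orthogonal to $x_j$, so $0=\langle v,x_j\rangle-w\langle v,S_jx_j\rangle$.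
\end{proof}

Thus $|\langle v,y_j\rangle|^2-|\langle v,x_j\rangle|^2=0$, a quadratic condition on $u$ that does not depend on $\omega$. To write it as a trace relation, put
\[
Q_i=y_iy_i^*-x_ix_i^*\quad(i=1,2,3),\qquad X_Q(\zeta)=\Gamma_\zeta^*Q\,\Gamma_\zeta
\]
for a Hermitian operator $Q$ on $H$ and $\zeta\in\mathbb T$. Then $X_Q(\zeta)$ is a Hermitian operator on the two-dimensional space $\mathcal D_1$. The same formulas applied to a model triple give $x_j=f_0$, $\Gamma_\zeta^*y_j=y_j$, $\Gamma_\zeta^*f_0=\bar\zeta f_1$, so $X_{Q_j}(\zeta)$ is the matrix $X_j$ of Section~\ref{sec:model}.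

\begin{corollary}\label{cor:first}
$\operatorname{Tr}\bigl(\Theta_\omega(\zeta)X_{Q_j}(\zeta)\bigr)=0$ for all $\omega,\zeta\in\mathbb T$.
\end{corollary}

\begin{proof}
Let $u_1,u_2$ be an orthonormal basis of eigenvectors of the unitary $\Theta_\omega(\zeta)$, with eigenvalues $w_1,w_2$. The trace equals $\sum_iw_i\langle X_{Q_j}(\zeta)u_i,u_i\rangle=\sum_iw_i\langle Q_jv_i,v_i\rangle$ with $v_i=\Gamma_\zeta u_i$, and each term vanishes by Lemma~\ref{lem:eig}.
\end{proof}

Lemma~\ref{lem:plane} asks for a second relation, and for traceless $X_Q$. Which $Q$ should one allow? By \eqref{eq:moment}, half of the Fourier coefficients of $\operatorname{Tr}(\Theta_\omega X_Q)=\operatorname{Tr}(Q\,\Gamma_\zeta\Theta_\omega\Gamma_\zeta^*)$ are the numbers $\operatorname{Tr}(QS_1^kS_j)$. They vanish if $Q$ annihilates $\mathcal A$, and so we define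
\[
\mathcal Q=\{Q=Q^*:\ \operatorname{Tr}(QR)=0\text{ for all }R\in\mathcal A\}.
\]

\begin{lemma}\label{lem:Q}
\begin{enumerate}
\item[(a)] $\dim_{\mathbb R}\mathcal Q\ge4$, and $Q_1,Q_2,Q_3\in\mathcal Q$.
\item[(b)] $\operatorname{Tr}X_Q(\zeta)=0$ for $Q\in\mathcal Q$ and $\zeta\in\mathbb T$.
\item[(c)] If $X_Q(\zeta)$ and $X_{Q'}(\zeta)$ are linearly independent at one point of $\mathbb T$, they are so at all but finitely many points.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take a complex basis $1,R_2,R_3$ of $\mathcal A$. The condition $\operatorname{Tr}Q=0$ is one real equation, and $\operatorname{Tr}(QR_2)=\operatorname{Tr}(QR_3)=0$ are four. The Hermitian operators on $\mathbb C^3$ form a real space of dimension $9$, and $9-5=4$. For $R\in\mathcal A$,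
\[
\langle Ry_i,y_i\rangle=\langle S_iRx_i,S_ix_i\rangle=\langle Rx_i,S_i^*S_ix_i\rangle=\langle Rx_i,x_i\rangle ,
\]
so $\operatorname{Tr}(Q_iR)=0$.

(b) Put $Z=\bar\zeta S_1\in\mathcal A$. From $1-Z^*Z=(1-Z)+(1-Z^*)-(1-Z^*)(1-Z)$ we get
\[
\Gamma_\zeta\Gamma_\zeta^*=(1-Z^*)^{-1}(1-Z^*Z)(1-Z)^{-1}=(1-Z^*)^{-1}+(1-Z)^{-1}-1\in\mathcal A+\mathcal A^* .
\]
Now $\operatorname{Tr}X_Q(\zeta)=\operatorname{Tr}(Q\Gamma_\zeta\Gamma_\zeta^*)$, and $Q$ annihilates $\mathcal A^*$ as well as $\mathcal A$, because $\operatorname{Tr}(QR^*)=\overline{\operatorname{Tr}(QR)}$.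

(c) On $\mathbb T$ we have $\Gamma_\zeta^*=\zeta D_1(\zeta-S_1)^{-1}$, so the matrix entries of $X_Q(\zeta)$ and $X_{Q'}(\zeta)$ are rational functions of $\zeta$ without poles on $\mathbb T$. For Hermitian operators, independence over $\mathbb R$ and over $\mathbb C$ are the same, as in the proof of Lemma~\ref{lem:plane}. So independence means that some $2\times2$ minor of the $2\times4$ array of entries is nonzero, and a rational function that is nonzero at one point has finitely many zeros.
\end{proof}

\section{The second trace relation}\label{sec:second}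

Keep $j\in\{2,3\}$ fixed and let $Q\in\mathcal Q$. We want to choose $\omega$ so that the function
\[
F_\omega(\zeta)=\operatorname{Tr}\bigl(\Theta_\omega(\zeta)X_Q(\zeta)\bigr)
\]
vanishes identically on $\mathbb T$. One parameter can achieve this only because $F_\omega$ is determined by a single number: the definition of $\mathcal Q$ removes the frequencies $\le0$, and a symmetry special to $2\times2$ unitaries bounds the frequencies from above once the denominator is cleared.

\begin{lemma}\label{lem:rigid}
There is a constant $c_\omega=c_\omega(Q)$ with $F_\omega(\zeta)=c_\omega\,\zeta/q_\omega(\zeta)$ on $\mathbb T$, and $c_\omega=-(\det W_\omega)\,\overline{c_\omega}$.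
\end{lemma}

\begin{proof}
We drop the index $\omega$.

(i) By \eqref{eq:moment}, $\int\zeta^kF\,dm=\operatorname{Tr}(QS_1^kS_j)=0$ for $k\ge0$, since $S_1^kS_j\in\mathcal A$. So $F$ has only frequencies $\ge1$.

(ii) On $\mathbb T$ the operator $\Theta$ is a $2\times2$ unitary, so the Cayley--Hamilton theorem gives $\Theta^*=\Theta^{-1}=(\operatorname{Tr}\Theta-\Theta)/\det\Theta$. Since $X_Q$ is Hermitian and traceless, $\overline F=\operatorname{Tr}(\Theta^*X_Q)=-F/\det\Theta$.

(iii) We claim that $q\det\Theta=(\det W)\,\zeta^2\,\overline q$ on $\mathbb T$. The Schur complement formula states that a block matrix with blocks $Z_{11},Z_{12},Z_{21},Z_{22}$ and $Z_{22}$ invertible has determinant $\det Z_{22}\cdot\det(Z_{11}-Z_{12}Z_{22}^{-1}Z_{21})$. It gives the first equality in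
\[
q\det\Theta=\det\begin{pmatrix}A&\zeta B\\-C&1-\zeta M\end{pmatrix}
=\det\left[\begin{pmatrix}1&0\\0&-1\end{pmatrix}W\begin{pmatrix}1&-C^*\\0&\zeta-M^*\end{pmatrix}\right].
\]
For the second, note that the last factor equals $\operatorname{diag}(1,\zeta)-W^*\operatorname{diag}(0,1)$, so that $W$ times it is
\[
W\operatorname{diag}(1,\zeta)-\operatorname{diag}(0,1)=\begin{pmatrix}A&\zeta B\\ C&\zeta M-1\end{pmatrix}.
\]
As $\dim\mathcal D_j=2$, the first factor has determinant $(-1)^2=1$, and the last has determinant $\det(\zeta-M^*)=\zeta^2\det(1-\bar\zeta M^*)=\zeta^2\,\overline{q(\zeta)}$.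

Put $G=qF$. By (ii) and (iii),
\[
G=-q\det\Theta\cdot\overline F=-(\det W)\,\zeta^2\,\overline G .
\]
By (i), and since $q$ is a polynomial, $G$ has only frequencies $\ge1$. Then $\overline G$ has only frequencies $\le-1$, and the right side has only frequencies $\le1$. Hence $G=c\zeta$, and the displayed identity becomes $c=-(\det W)\bar c$.
\end{proof}

Both dimension hypotheses in (G2) enter here. Step (ii) needs $\dim\mathcal D_1=2$. If $\mathcal D_j$ had dimension $r$, step (iii) would produce $\zeta^r$ in place of $\zeta^2$, and the argument would only confine $G$ to the frequencies $1,\dots,r-1$. In the model, $q_\omega=1$ and $c_\omega=\kappa-\omega\bar\kappa$ by \eqref{eq:modeltrace}, so the zero was explicit. In general we obtain it from the symmetry: $c_\omega$ lies on a real line through $0$ that makes half a turn as $\omega$ goes once around the circle.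

\begin{proposition}\label{prop:omega}
For $j\in\{2,3\}$ and every $Q\in\mathcal Q$ there is $\omega\in\mathbb T$ with $\operatorname{Tr}\bigl(\Theta^{(j)}_\omega(\zeta)X_Q(\zeta)\bigr)=0$ for all $\zeta\in\mathbb T$.
\end{proposition}

\begin{proof}
The function $1/q_\omega$ is analytic near $\overline{\mathbb D}$ with value $1$ at $0$, so $c_\omega=\int\bar\zeta F_\omega\,dm$, which is continuous in $\omega$. Choose $\tau\in\mathbb T$ with $\tau^2=-\det W_1$, and put $\rho(t)=\bar\tau e^{-it/2}c_{e^{it}}$ for $0\le t\le2\pi$. By Lemma~\ref{lem:rigid} and \eqref{eq:detW}, $c_{e^{it}}=\tau^2e^{it}\,\overline{c_{e^{it}}}$, and therefore $\rho(t)=\tau e^{it/2}\,\overline{c_{e^{it}}}=\overline{\rho(t)}$. So $\rho$ is real and continuous, with $\rho(2\pi)=-\rho(0)$. By the intermediate value theorem $\rho(t)=0$ for some $t$, and then $F_{e^{it}}\equiv0$.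
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Each $\Theta^{(j)}$ can now be made trace-orthogonal to $X_{Q_j}$ and to one further $X_Q$ of our choice. Lemma~\ref{lem:plane} applies if these span the same plane for $j=2$ and $j=3$. Two things can go wrong: the operators $X_Q(\zeta)$ might not span a plane at all, and $X_{Q_j}$ might vanish identically. We exclude the first and treat the second by And\^o's theorem. Both steps use the cyclicity (G3) and the vector
\[
\eta_\zeta=(1-\bar\zeta S_1)x_1=x_1-\bar\zeta y_1\qquad(\zeta\in\mathbb T),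
\]
which is cyclic because $1-\bar\zeta S_1\in\mathcal A$ is invertible. Since $D_1$ maps $\mathcal D_1=x_1^\perp$ onto itself,
\begin{equation}\label{eq:range}
\operatorname{ran}\Gamma_\zeta=\{v:(1-\zeta S_1^*)v\perp x_1\}=\eta_\zeta^\perp .
\end{equation}
Thus $X_Q(\zeta)=0$ if and only if the compression of $Q$ to the plane $\eta_\zeta^\perp$ is zero.

\begin{lemma}\label{lem:two}
For each $\zeta\in\mathbb T$, $\dim_{\mathbb R}\{X_Q(\zeta):Q\in\mathcal Q\}\ge2$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Q}(a) it suffices to show that $\mathcal K=\{Q\in\mathcal Q:X_Q(\zeta)=0\}$ has real dimension at most $2$. Write $\eta=\eta_\zeta$, $\hat\eta=\eta/\|\eta\|$, $\Pi=\hat\eta\hat\eta^*$. For $Q\in\mathcal K$ we have $(1-\Pi)Q(1-\Pi)=0$, so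
\[
Q=Q\Pi+\Pi Q-\Pi Q\Pi=a\eta^*+\eta a^*,\qquad a=\|\eta\|^{-1}\bigl(Q\hat\eta-\tfrac12\langle Q\hat\eta,\hat\eta\rangle\hat\eta\bigr).
\]
By cyclicity $a=L\eta$ with $L\in\mathcal A$. For all $R\in\mathcal A$,
\[
0=\operatorname{Tr}(QR)=\langle RL\eta,\eta\rangle+\langle R\eta,L\eta\rangle=\langle R\eta,(L^*+L)\eta\rangle ,
\]
and $\mathcal A\eta=H$, so $(L+L^*)\eta=0$. Let $\mathcal C=\{L\in\mathcal A:(L+L^*)\eta=0\}$, a real subspace of $\mathcal A$. If $L$ and $iL$ both lie in $\mathcal C$, then $(L+L^*)\eta=0=(L-L^*)\eta$, so $L\eta=0$ and $L=0$. Thus $\mathcal C\cap i\mathcal C=0$ in the six-dimensional real space $\mathcal A$, and $\dim_{\mathbb R}\mathcal C\le3$. The real-linear map $L\mapsto L\eta\eta^*+\eta\eta^*L^*$ on $\mathcal C$ has $\mathcal K$ in its image and annihilates the scalar $i\in\mathcal C$. Hence $\dim_{\mathbb R}\mathcal K\le2$.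
\end{proof}

The second problem does occur. Every $v\in\eta_\zeta^\perp$ has $|\langle v,x_1\rangle|=|\langle v,y_1\rangle|$, so $X_{Q_1}\equiv0$, and hence $X_{Q_2}\equiv0$ when $S_2=S_1$. The proof of the next lemma shows that in the degenerate case $S_j$ is always a function of $S_1$, just as $X_j=0$ allowed a scalar $B_j$ in the model.

\begin{lemma}\label{lem:degenerate}
If $j\in\{2,3\}$ and $X_{Q_j}$ vanishes at two distinct points of $\mathbb T$, then $(S_1,S_2,S_3)$ dilates.
\end{lemma}

\begin{proof}
The hypotheses on $S_2$ and $S_3$ are symmetric, so let $j=2$.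

\emph{Step 1: $\operatorname{span}(x_1,y_1)=\operatorname{span}(x_2,y_2)$.} Let $X_{Q_2}(\zeta)=0$ and let $P$ be the projection onto $\eta_\zeta^\perp$. Then $(Py_2)(Py_2)^*=(Px_2)(Px_2)^*$, so $Py_2=\kappa Px_2$ with $|\kappa|=1$, that is, $y_2-\kappa x_2\in\mathbb C\eta_\zeta$. This vector is nonzero by \eqref{eq:xy}, so $\eta_\zeta\in\pi:=\operatorname{span}(x_2,y_2)$. For two distinct values of $\zeta$ the vectors $\eta_\zeta$ span $\operatorname{span}(x_1,y_1)$, which therefore equals $\pi$.

\emph{Step 2: $Q_2=rQ_1$ with $r\in\mathbb R\setminus\{0\}$.} The operators $Q_1,Q_2$ vanish on $\pi^\perp$ and restrict to nonzero traceless Hermitian operators on $\pi$. With $\tilde S=P_\pi S_1|_\pi$ we have $\operatorname{Tr}(\tilde S\,Q_i|_\pi)=\operatorname{Tr}(S_1Q_i)=0$. If $Q_1,Q_2$ were independent, $\tilde S$ would be normal by Lemma~\ref{lem:plane}. Now $\tilde S$ is a contraction with $\tilde Sx_1=y_1$, so $\tilde S^*\tilde Sx_1=x_1$. By normality $\tilde S^*\tilde Sy_1=\tilde S\tilde S^*\tilde Sx_1=y_1$, hence $\|S_1y_1\|\ge\|\tilde Sy_1\|=1$ and $y_1\in\ker D_1=\mathbb Cx_1$,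 contrary to \eqref{eq:xy}.

\emph{Step 3: $S_2=\varphi(S_1)$.} Write $x_2=\delta x_1+\gamma y_1$ and $y_2=\beta x_1+\alpha y_1$. Then $S_2(\delta+\gamma S_1)x_1=y_2=(\beta+\alpha S_1)x_1$, and since $x_1$ is cyclic,
\begin{equation}\label{eq:mobius}
S_2(\delta+\gamma S_1)=\beta+\alpha S_1 .
\end{equation}
The operators $x_1x_1^*,\ x_1y_1^*,\ y_1x_1^*,\ y_1y_1^*$ are linearly independent. Comparing their coefficients in $Q_2=rQ_1$ gives $|\alpha|^2-|\gamma|^2=r$, $|\beta|^2-|\delta|^2=-r$ and $\alpha\bar\beta=\gamma\bar\delta$. Hence
\begin{equation}\label{eq:modulus}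
|\delta+\gamma z|^2-|\beta+\alpha z|^2=r(1-|z|^2)\qquad(z\in\mathbb C).
\end{equation}
Let $z,s\in\mathbb D$ be the eigenvalues of $S_1,S_2$ at $e_1$. By \eqref{eq:mobius}, $s(\delta+\gamma z)=\beta+\alpha z$, so \eqref{eq:modulus} reads $(1-|s|^2)|\delta+\gamma z|^2=r(1-|z|^2)$. As $r\ne0$, this gives $r>0$, and then \eqref{eq:modulus} shows that $\delta+\gamma z\ne0$ on $\mathbb D$. A zero $z_0\in\mathbb T$ of $\delta+\gamma z$ would also be a zero of $\beta+\alpha z$, making both $x_2$ and $y_2$ multiples of $y_1-z_0x_1$, contrary to \eqref{eq:xy}. So $\varphi(z)=(\beta+\alpha z)/(\delta+\gamma z)$ is analytic near $\overline{\mathbb D}$, it is unimodular on $\mathbb T$ by \eqref{eq:modulus}, and $S_2=\varphi(S_1)$ by \eqref{eq:mobius}.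

By (K3) the pair $(S_1,S_3)$ has a dilation $(U_1,U_3)$, and $(U_1,\varphi(U_1),U_3)$ dilates $(S_1,S_2,S_3)$ by Lemma~\ref{lem:perm}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:generic} it suffices to dilate a generic triple, and by Lemma~\ref{lem:degenerate} we may assume that each of $X_{Q_2}$, $X_{Q_3}$ vanishes at no more than one point of $\mathbb T$. We choose $Q_2',Q_3'\in\mathcal Q$ such that, for all but finitely many $\zeta\in\mathbb T$,
\begin{equation}\label{eq:plane}
\mathcal L_\zeta:=\operatorname{span}_{\mathbb R}\{X_{Q_2}(\zeta),X_{Q_2'}(\zeta)\}=\operatorname{span}_{\mathbb R}\{X_{Q_3}(\zeta),X_{Q_3'}(\zeta)\},\qquad\dim_{\mathbb R}\mathcal L_\zeta=2 .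
\end{equation}
If $X_{Q_2}$ and $X_{Q_3}$ are linearly independent at some point, put $Q_2'=Q_3$ and $Q_3'=Q_2$; then \eqref{eq:plane} follows from Lemma~\ref{lem:Q}(c). Otherwise they are dependent at every point, and off at most two points they are nonzero real multiples of each other. Pick $\zeta_0$ with $X_{Q_2}(\zeta_0)\ne0$. By Lemma~\ref{lem:two} there is $Q\in\mathcal Q$ with $X_Q(\zeta_0)\notin\mathbb RX_{Q_2}(\zeta_0)$. Put $Q_2'=Q_3'=Q$. By Lemma~\ref{lem:Q}(c), $X_{Q_2}$ and $X_Q$ are independent off a finite set, and replacing $X_{Q_2}(\zeta)$ by a nonzero multiple does not change the span.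

For $j=2,3$ let $\omega_j$ be given by Proposition~\ref{prop:omega} for $Q_j'$, and put $\Theta_j=\Theta^{(j)}_{\omega_j}$. Together with Corollary~\ref{cor:first} and \eqref{eq:plane}, this makes both $\Theta_2(\zeta)$ and $\Theta_3(\zeta)$ trace-orthogonal to $\mathcal L_\zeta$, which consists of traceless Hermitian operators by Lemma~\ref{lem:Q}. By Lemma~\ref{lem:plane}, $\Theta_2(\zeta)$ and $\Theta_3(\zeta)$ commute for all but finitely many $\zeta\in\mathbb T$, hence for all $\zeta\in\mathbb T$ by continuity. By Proposition~\ref{prop:lift}(d) the triple dilates.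
\end{proof}

The number of operators matters in the choice \eqref{eq:plane}: two operators $X_{Q_2}(\zeta),X_{Q_3}(\zeta)$ always lie in a plane, whereas three need not, as $X_2,X_3,X_4$ in Section~\ref{sec:model} show.

\section{Proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

We use padding: if a tuple $(T_1\oplus0,\dots,T_n\oplus0,0,\dots,0)$ on $H\oplus H'$ dilates, then so does $(T_1,\dots,T_n)$, by keeping the first $n$ unitaries and compressing to $H$.

\medskip
\noindent\emph{Cases in which every tuple dilates.} For $n\le2$ this is (K2) and (K3), and for $n=d=3$ it is Theorem~\ref{thm:main}. The case $d=1$ follows from $d=2$ by padding. Let $d=2$ and $n$ be arbitrary. By Lemma~\ref{lem:norm} we may take $S_j\in\mathcal A_{\mathcal E}$ of norm $1$ with $\mathcal E$ good. If all $S_j$ are scalars, they are already commuting unitaries. Otherwise let $S_1$ be nonscalar. Then $\sigma(S_1)\subset\mathbb D$ by Lemma~\ref{lem:spec}, and $\operatorname{rank}D_1\le1$ because $\|S_1\|=1$. By Proposition~\ref{prop:lift}(d) the tuple dilates.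

\medskip
\noindent\emph{Cases in which some tuple does not dilate.} The remaining pairs have $n\ge4$, $d\ge3$ or $n\ge3$, $d\ge4$. By padding it suffices to treat $(n,d)=(4,3)$, which is Proposition~\ref{prop:model4}, and $(n,d)=(3,4)$, for which we use Parrott's example. On $\mathbb C^2\oplus\mathbb C^2$ let $T_j(h\oplus k)=0\oplus Y_jh$, where $Y_1=1$ and $Y_2,Y_3$ are noncommuting unitaries on $\mathbb C^2$. All products $T_iT_j$ vanish, so these are commuting contractions. Suppose $U$ dilates $T$. By \eqref{eq:rigid}, $U_j(h\oplus0)=0\oplus Y_jh$; in particular $U_1^*(0\oplus h)=h\oplus0$, and so $U_jU_1^*(0\oplus h)=0\oplus Y_jh$ for $j=2,3$. The operators $U_2U_1^*$ and $U_3U_1^*$ commute, preserve $0\oplus\mathbb C^2$, and act there as $Y_2$ and $Y_3$. Hence $Y_2Y_3=Y_3Y_2$, a contradiction. This completes the proof of Theorem~\ref{thm:sharp}.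

\begin{thebibliography}{1}

\bibitem{TFM}
\emph{Trabajo Fin de M\'aster},
\texttt{https://destevez.net/wp-content/uploads/2018/09/tfm\_d\_estevez.pdf}

\end{thebibliography}
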